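# Strong minimality fails for every non-definable automorphism of $\mathbb F_p^{\mathrm{alg}}$

## 1. A moving exponent over $\mathbb F_3\subset\mathbb F_9\subset\mathbb F_{729}\subset\cdots$

Put $\kappa_n=1!+2!+\dots+(n-1)!$, so that $\kappa_1=0$, $\kappa_2=1$, $\kappa_3=3$, $\kappa_4=9$, $\kappa_5=33$. On the field $\mathbb F_{3^{n!}}$ consider the map $x\mapsto x^{3^{\kappa_n}}$. Since $\kappa_{n+1}=\kappa_n+n!$ and $x^{3^{n!}}=x$ on $\mathbb F_{3^{n!}}$, the map at stage $n+1$ restricts to the map at stage $n$. The fields $\mathbb F_{3^{n!}}$ exhaust the algebraic closure of $\mathbb F_3$, so these maps glue to one automorphism $\sigma$ of it. It is the identity on $\mathbb F_3$, it is $x\mapsto x^3$ on $\mathbb F_9$, it is $x\mapsto x^{27}$ on $\mathbb F_{729}$, and it is $x\mapsto x^{3^9}$ on $\mathbb F_{3^{24}}$.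

Let us compute the fibers of the map $x\mapsto\sigma(x)-x^2$ on $\mathbb F_9=\mathbb F_3(i)$, where $i^2=-1$. For $x=a+bi$ with $a,b\in\mathbb F_3$ we have $x^3=a-bi$ and $x^2=a^2-b^2+2abi$, so
$$\sigma(x)-x^2=(a-a^2+b^2)+b(a-1)\,i .$$
Running through the nine elements gives

| value $c$ | $0$ | $1$ | $1+i$ | $1-i$ | $2+i$ | $2-i$ | $2,\ i,\ -i$ |
|---|---|---|---|---|---|---|---|
| fiber in $\mathbb F_9$ | $0,\,1$ | $2,\,1+i,\,1-i$ | $-i$ | $i$ | $2+i$ | $2-i$ | empty |

Count ordered tuples of distinct elements in a common fiber. There are $9$ singletons, $2\cdot1+3\cdot2=8$ pairs, and $3\cdot2\cdot1=6$ triples.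

On $\mathbb F_9$ the fiber over $c$ is the set of roots of $X^3-X^2-c$, so it has at most $3$ elements, and $c=1$ reaches this ceiling. On $\mathbb F_{729}$ the polynomial is $X^{27}-X^2-c$ and the ceiling is $27$; on $\mathbb F_{3^{24}}$ it is $3^9$. The ceiling rises forever. Do the fibers rise with it?

For a power of Frobenius they do not. Let $p$ be a prime, $F(x)=x^p$, and put $e=2$ if $p$ is odd, $e=3$ if $p=2$. If $\sigma=F^j$ with $j\ge0$, the equation $\sigma(x)-x^e=c$ is polynomial of degree $\max(p^j,e)$, since $e$ is not a power of $p$; so every fiber has at most $\max(p^j,e)$ elements. If $j<0$, raise the equation to the power $p^{|j|}$: it becomes $x-x^{ep^{|j|}}=c^{p^{|j|}}$, with at most $ep^{|j|}$ solutions. So bounded fibers are what a "tame" $\sigma$ shows, and the question whether other automorphisms can be tame is the subject of this lecture. The right notion of tameness comes from model theory.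

## 2. Strong minimality, and the two theorems

Fix a prime $p$. Throughout, $M=\mathbb F_p^{\mathrm{alg}}$, $F(x)=x^p$, $\sigma$ is a field automorphism of $M$, and $T=\mathrm{Th}(M,+,\cdot,\sigma)$. "Definable" means definable with parameters unless we say $\emptyset$-definable.

**Definition (strongly minimal).** A complete first-order theory is strongly minimal if, in every model, every definable subset of the universe is finite or cofinite.

The standard example is $ACF_p$: by quantifier elimination a definable subset of an algebraically closed field is a Boolean combination of zero sets of one-variable polynomials, and each of these is finite or everything.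

**Definition (definable automorphism).** $\sigma$ is definable if its graph is definable, with parameters, in the pure field $(M,+,\cdot)$.

Every $F^j$, $j\in\mathbb Z$, is definable: the graph of $F$ is $y=x^p$, and the graph of $F^{-1}$ is $y^p=x$. Hence a non-definable $\sigma$ satisfies $\sigma\ne F^j$ for all $j\in\mathbb Z$. (The converse will come out at the end as part of Theorem 2.) The automorphism of Section 1 is not a power of $F$. Indeed $\kappa_n\le2(n-1)!$ for $n\ge2$: this holds for $n=2$, and $\kappa_{n+1}=\kappa_n+n!\le2(n-1)!+n!\le2\,n!$. If $\sigma=F^j$, then $j\equiv\kappa_n\pmod{n!}$ for all $n$. For large $n$ we have $0\le\kappa_n<n!$, so either $j\ge0$ and $\kappa_n=j$ for all large $n$, impossible since $\kappa_n$ increases strictly; or $j<0$ and $\kappa_n=n!+j$ for all large $n$, impossible since $\kappa_n\le\frac2n\,n!$.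

The question, from "A Survey on the Model Theory of Difference Fields", is this. *Is there a non-definable automorphism $\sigma$ of $M$ such that $\mathrm{Th}(M,+,\cdot,\sigma)$ is strongly minimal?* One cannot dismiss it on general grounds: for each characteristic there is a strongly minimal theory that properly expands the theory of algebraically closed fields of that characteristic. The answer here is nevertheless no, for every $p$.

**Theorem 1.** If $\sigma$ is non-definable, then $T$ is not strongly minimal.

**Theorem 2.** For $\sigma\in\mathrm{Aut}(M)$ the following are equivalent: (i) $\sigma=F^j$ for some $j\in\mathbb Z$; (ii) $\sigma$ is definable; (iii) $T$ is strongly minimal; (iv) model-theoretic $\mathrm{acl}$ satisfies exchange in all models of $T$; (v) $T$ is supersimple of finite SU-rank. In particular, for non-definable $\sigma$, $T$ does not have finite Morley rank, nor is it superstable of finite $U$-rank.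

The notions in (iv) and (v) are recalled in Section 9; until then we work toward Theorem 1. Two facts are used all the time.

First, on each $\mathbb F_{p^n}$ the automorphism $\sigma$ acts as $F^k$ for an integer $k$, unique modulo $n$. If $m\mid n$, the exponent modulo $m$ is the reduction of the exponent modulo $n$. So $\mathrm{Aut}(M)=\mathrm{Gal}(M/\mathbb F_p)\cong\hat{\mathbb Z}=\varprojlim\mathbb Z/n=\prod_\ell\mathbb Z_\ell$, and all automorphisms commute with each other.

Second, strong minimality is uniform.

**Lemma 3.** Suppose $T$ is strongly minimal and $\varphi(x,y)$ is a formula of its language. Then there is $N$ such that for every $c\in M$, fewer than $N$ elements of $M$ satisfy $\varphi(x,c)$ or fewer than $N$ satisfy $\neg\varphi(x,c)$.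

*Proof.* If no $N$ works, then for each $N$ some $c\in M$ has at least $N$ elements on both sides. By compactness an elementary extension of $M$ contains $c$ with infinitely many elements on both sides, contradicting strong minimality. $\square$

Finally, $\sigma$ and $\sigma^{-1}$ are $\emptyset$-definable from each other, so $T$ and $\mathrm{Th}(M,+,\cdot,\sigma^{-1})$ have the same definable sets. We may replace $\sigma$ by $\sigma^{-1}$ whenever convenient.

## 3. Subfields cut out by $\sigma$

The first thing to try is to exhibit an infinite, coinfinite definable set as a fixed field. For $j\in\mathbb Z$ put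
$$\mathrm{Fix}_j=\{x\in M:\sigma(x)=F^j(x)\}.$$
This is an $\emptyset$-definable subfield of $M$.

**Lemma 4.** If $T$ is strongly minimal and $\sigma\ne F^j$ for all $j$, then every $\mathrm{Fix}_j$ is finite.

*Proof.* Suppose $\mathrm{Fix}_j$ is infinite. Then it is cofinite. If there were $a\in M\setminus\mathrm{Fix}_j$, the coset $a+\mathrm{Fix}_j$ would be infinite and disjoint from $\mathrm{Fix}_j$, which is impossible. So $\mathrm{Fix}_j=M$, that is, $\sigma=F^j$, a contradiction. $\square$

This settles some automorphisms at once. Let $\sigma$ correspond to the element of $\prod_\ell\mathbb Z_\ell$ that is $1$ at $\ell=2$ and $0$ elsewhere. Then $\mathrm{Fix}_0=\bigcup_{n\text{ odd}}\mathbb F_{p^n}$ is infinite and is not $M$, so $T$ is not strongly minimal.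

One can also use the definable subfields $\{x:\sigma^a(x)=F^b(x)\}$. But for some $\sigma$ all of these are finite and the approach has nothing to work with. For each prime $\ell$ choose $\kappa_\ell\in\mathbb Z_\ell\setminus\mathbb Q$ with $\kappa_\ell\equiv\lfloor\sqrt\ell\rfloor\pmod\ell$; this is possible because each residue class in $\mathbb Z_\ell$ is uncountable. Let $\sigma$ correspond to $\kappa=(\kappa_\ell)_\ell$. Let $a\ne0$ and $b$ be integers. The field $\mathbb F_{p^n}$ lies in $\{\sigma^a=F^b\}$ exactly when $n\mid a\kappa-b$ in $\hat{\mathbb Z}$. For each $\ell$, $a\kappa_\ell-b\ne0$, so only finitely many powers of $\ell$ divide it. For all large $\ell$ we have $0<|a\lfloor\sqrt\ell\rfloor-b|<\ell$, so $\ell$ does not divide it. Hence all such $n$ divide one fixed integer, and $\{\sigma^a=F^b\}$ is finite. (For $a=0$, $b\neq 0$ the field is $\mathbb F_{p^{|b|}}$.)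

The next idea is to look at fibers of definable maps $M\to M$. The additive maps $x\mapsto\sigma(x)-F^j(x)$ bring nothing new: the nonempty fibers are cosets of the kernel $\mathrm{Fix}_j$, so all have the same finite size $|\mathrm{Fix}_j|$. We need a map that is not additive, and the cheapest is the one from Section 1. From now on
$$X_c=\{x\in M:\sigma(x)-x^e=c\},\qquad E_N=\{c\in M:|X_c|\ge N\},$$
with $e=2$ for $p$ odd and $e=3$ for $p=2$ (squaring is additive when $p=2$). Note that $p\nmid e$ in all cases. By Lemma 3, Theorem 1 follows if every $E_N$ has at least two elements: two distinct fibers would both have to be cofinite, and fibers are disjoint. Section 8 writes this out.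

**Pairs by hand.** Suppose $p$ is odd and $\sigma(x)=x^Q$ on $\mathbb F_q$, where $Q=p^k$ with $k\ge1$. A pair $(a,a+z)$ with $z\ne0$ lies in one fiber exactly when $z^Q-2az-z^2=0$, that is, $a=(z^{Q-1}-z)/2$. So each $z\in\mathbb F_q^*$ gives exactly one pair, and there are exactly $q-1$ ordered pairs of distinct elements of $\mathbb F_q$ in a common fiber. For $q=9$ this is the $8$ found in Section 1. For triples there is no such parametrization. We must count points on a curve, and the error term of that count grows with $Q$. If $Q$ is comparable to $\sqrt q$ or larger, the error swamps the main term. So two things are needed: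

- fields $\mathbb F_{p^n}$ on which $\sigma=F^k$ with $k$ large but $k/n$ small (Section 4);
- a proof that the curves of $N$-tuples are absolutely irreducible, with a bound for their genus (Sections 5 and 6).

## 4. Passing to a subfield to make the exponent small

For the automorphism of Section 1 the exponent on $\mathbb F_{3^{n!}}$ is $\kappa_n\to\infty$, while $\kappa_n/n!\le2/n\to0$. In general the exponent on $\mathbb F_{p^{n_0}}$ can be any size compared to $n_0$, but a subfield may do better. For instance, if $\sigma=F^5$ on $\mathbb F_{p^{12}}$, then on $\mathbb F_{p^6}$ we have $\sigma=F^5=F^{-1}$. Dirichlet's approximation theorem does this in general: for real $\theta$ and an integer $A\ge1$ there are integers $1\le a\le A$ and $b$ with $|a\theta-b|\le1/A$.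

**Lemma 5.** Assume all $\mathrm{Fix}_j$ are finite. After possibly replacing $\sigma$ by $\sigma^{-1}$, the following holds.

$(*)$ For all integers $A,B,d\ge1$ there are integers $n\ge1$ and $k$ with $d\mid n$, $\ \sigma|_{\mathbb F_{p^n}}=F^k|_{\mathbb F_{p^n}}$ and $B<k\le n/A$.

*Proof.* **Step 1: the statement with $|k|$ in place of $k$.** Let $A,B,d$ be given. Put $n_0=L\,d\,A!$ with $L\ge1$ to be chosen, and let $\sigma=F^\kappa$ on $\mathbb F_{p^{n_0}}$. By Dirichlet there are $1\le a\le A$ and $b\in\mathbb Z$ with $|a\kappa/n_0-b|\le1/A$. Put $n=n_0/a=L\,d\,(A!/a)$. This is an integer, $d\mid n$, and $n\ge L$. Put $k=\kappa-bn$. Since $n\mid n_0$ and $F^{bn}$ is the identity on $\mathbb F_{p^n}$, we have $\sigma=F^\kappa=F^k$ there. Moreover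
$$|k|=\Bigl|\kappa-b\frac{n_0}{a}\Bigr|=n\,\Bigl|\frac{a\kappa}{n_0}-b\Bigr|\le\frac nA .$$
If $|k|\le B$, then $\mathbb F_{p^n}\subseteq\bigcup_{|j|\le B}\mathrm{Fix}_j$. The right side is a finite set that does not depend on $L$, and the left side has at least $p^L$ elements. So for $L$ large we have $|k|>B$.

**Step 2: one sign works for all triples.** Suppose the version of $(*)$ with $k>0$ fails for $(A_1,B_1,d_1)$, and the version with $k<0$, meaning $B<-k\le n/A$, fails for $(A_2,B_2,d_2)$. Apply Step 1 to $(\max A_i,\max B_i,\mathrm{lcm}(d_1,d_2))$. The resulting pair $(n,k)$ satisfies the requirements for both triples apart from the sign, so whichever sign $k$ has, one of the two failures is contradicted. Hence one version holds for all triples. If it is the one with $k<0$, replace $\sigma$ by $\sigma^{-1}$, which acts as $F^{-k}$ where $\sigma$ acts as $F^k$. $\square$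

For the automorphism of Section 1, and likewise over any $p$, condition $(*)$ holds directly: take $n!$ and $\kappa_n$ with $n$ large, noting that $d\mid n!$ once $n\ge d$. The parameter $d$ is not needed for Theorem 1, but it will be essential in Section 10.

## 5. The Galois group of $X^Q-X^e-t$

Let $Q=p^k\ge8$ with $k\ge1$, let $q=p^n$, and let $\overline{\mathbb F}$ be the algebraic closure of $\mathbb F_q$. Let $t$ be transcendental over $\overline{\mathbb F}$ and
$$f(X)=X^Q-X^e-t .$$
The polynomial $f$ is linear in $t$ with unit leading coefficient, so it is irreducible in $\overline{\mathbb F}[X,t]$, hence by Gauss's lemma in $\overline{\mathbb F}(t)[X]$. It is separable: $f'=-eX^{e-1}$ vanishes only at $0$, and $f(0)=-t\ne0$. Let $G$ be its Galois group over $\overline{\mathbb F}(t)$, acting on the $Q$ roots.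

Why do we want $G$ to be large? A random permutation of a $Q$-element set has on average exactly one ordered $N$-tuple of distinct fixed points, for each $N\le Q$: the $Q(Q-1)\cdots(Q-N+1)$ tuples are each fixed with probability $(Q-N)!/Q!$. If $G$ is large, one can hope that on average over $c\in\mathbb F_q$ the roots of $X^Q-X^e-c$ in $\mathbb F_q$ behave the same way, so that there are about $q$ tuples in all. What the proof uses is $N$-transitivity: $G$ is $N$-transitive if it acts transitively on ordered $N$-tuples of distinct points. For example, $\mathrm{Alt}(\Omega)$ with $|\Omega|=Q$ is $(Q-2)$-transitive: exactly two permutations carry one given $(Q-2)$-tuple to another, they differ by a transposition of the two remaining points, so one of them is even.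

**Lemma 6.** Let $G$ be a $2$-transitive group of permutations of a finite set $\Omega$. If $G$ contains a transposition, then $G=\mathrm{Sym}(\Omega)$. If $G$ contains a $3$-cycle, then $G\supseteq\mathrm{Alt}(\Omega)$.

This is a case of Jordan's theorem on primitive groups (Dixon–Mortimer, *Permutation Groups*, Thm 3.3A). For $2$-transitive groups the proof is short.

*Proof.* If $G$ contains $(u\ v)$, then conjugating by an element that takes $(u,v)$ to $(a,b)$ gives $(a\ b)\in G$. So $G$ contains all transpositions.

Now let $(u\ v\ w)\in G$. In the same way, for any $a\neq b$ there is $c$ with $(a\ b\ c)\in G$. Choose $\Delta\subseteq\Omega$ maximal with $|\Delta|\ge3$ and $\mathrm{Alt}(\Delta)\le G$, where $\mathrm{Alt}(\Delta)$ fixes $\Omega\setminus\Delta$ pointwise; the support of a $3$-cycle in $G$ shows that such sets exist. Suppose $b\in\Omega\setminus\Delta$. Pick $a\in\Delta$ and $c$ with $\tau=(a\ b\ c)\in G$. We claim that $G$ contains a $3$-cycle $\rho$ with exactly two points in $\Delta$. If $c\in\Delta$, take $\rho=\tau$. If $c\notin\Delta$, choose distinct $d,g\in\Delta\setminus\{a\}$ and put $s=(a\ d\ g)\in\mathrm{Alt}(\Delta)$.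 Composing from right to left, $\tau^{-1}s\tau=(\tau^{-1}(a)\ d\ g)=(c\ d\ g)$, and
$$s^{-1}\tau^{-1}s\tau=(a\ g\ d)(c\ d\ g):\quad c\mapsto a,\ a\mapsto g,\ g\mapsto c,\ d\mapsto d .$$
So $\rho=(c\ a\ g)$ will do.

Let $b'$ be the point of $\rho$ outside $\Delta$ and $H=\langle\mathrm{Alt}(\Delta),\rho\rangle\le G$. Then $H$ is transitive on $\Delta\cup\{b'\}$, and the stabilizer of $b'$ in $H$ contains $\mathrm{Alt}(\Delta)$. So $|H|\ge(|\Delta|+1)\cdot|\Delta|!/2=|\mathrm{Alt}(\Delta\cup\{b'\})|$. As $H$ consists of even permutations of $\Delta\cup\{b'\}$, it equals $\mathrm{Alt}(\Delta\cup\{b'\})$, contradicting maximality. Hence $\Delta=\Omega$. $\square$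

**Proposition 7.** $G$ contains the alternating group on the $Q$ roots. In particular $G$ is $N$-transitive for $1\le N\le Q-2$.

*Proof.* **Step 1: $G$ is $2$-transitive.** $G$ is transitive since $f$ is irreducible. Let $x$ be a root, so $t=x^Q-x^e$ and $\overline{\mathbb F}(t,x)=\overline{\mathbb F}(x)$ with $x$ transcendental over $\overline{\mathbb F}$. We need the stabilizer of $x$ to be transitive on the other roots, that is, $f(x+Z)/Z$ to be irreducible in $\overline{\mathbb F}(x)[Z]$. Here
$$f(x+Z)=Z^Q-\bigl((x+Z)^e-x^e\bigr).$$
By Gauss's lemma it is enough that $f(x+Z)/Z$, which has positive degree in $Z$, is irreducible in $\overline{\mathbb F}[x,Z]$.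

If $p$ is odd, then $f(x+Z)/Z=Z^{Q-1}-Z-2x$ has degree $1$ in $x$ with constant leading coefficient $-2\ne0$. So it is irreducible.

If $p=2$, then $f(x+Z)/Z=x^2+Zx+Z^2+Z^{Q-1}$ is monic of degree $2$ in $x$. A factor of degree $0$ in $x$ divides the leading coefficient $1$ and is a unit. So if the polynomial is reducible, it has a root in $\overline{\mathbb F}(Z)$ as a polynomial in $x$. Write this root as $Zw$ with $w\in\overline{\mathbb F}(Z)$. Dividing by $Z^2$ gives
$$w^2+w=1+Z^{Q-3}.$$
So $w$ is integral over $\overline{\mathbb F}[Z]$, hence a polynomial, and it is not constant because $Q-3>0$. Comparing degrees, $2\deg w=Q-3$. But $Q-3$ is odd, a contradiction.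

**Step 2: $G$ contains an $e$-cycle.** We look at $f$ near $t=0$, where $e$ roots come together. Over $\overline{\mathbb F}[[t]]$ we have $f\equiv X^e(X^{Q-e}-1)$ modulo $t$. Since $p\mid Q$ and $p\nmid e$, we have $p\nmid Q-e$, so $X^{Q-e}-1$ has $Q-e$ distinct nonzero roots in $\overline{\mathbb F}$. By Hensel's lemma $f=f_1f_2$ over $\overline{\mathbb F}[[t]]$, where $f_2\equiv X^{Q-e}-1$ is a product of distinct monic linear factors, $f_2(0)$ is a unit, and $f_1$ is monic of degree $e$ with $f_1\equiv X^e$. From $f_1(0)f_2(0)=-t$ we see that $f_1(0)$ has valuation exactly $1$. So $f_1$ is an Eisenstein polynomial.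

Put $K=\overline{\mathbb F}((t))$ and let $y$ be a root of $f_1$. Then $K'=K(y)$ is totally ramified of degree $e$ over $K$ with uniformizer $y$, and $y^e=tu$ for a unit $u$ of its valuation ring. The residue field is the algebraically closed field $\overline{\mathbb F}$ and $p\nmid e$, so by Hensel's lemma $u=v^e$ for a unit $v$. Then $(y/v)^e=t$. Since $X^e-t$ is Eisenstein, $K(y/v)$ has degree $e$, so $K'=K(t^{1/e})$. As $\overline{\mathbb F}$ contains the $e$-th roots of unity, $K'/K$ is a cyclic Kummer extension of degree $e$. It contains all roots of $f_1$, and its Galois group, cyclic of order $e$, is faithful and transitive on the $e$ distinct roots of $f_1$. So a generator acts on them as an $e$-cycle. It fixes the roots of $f_2$, which lie in $K$. Finally, $\overline{\mathbb F}(t)\subset K$, and restriction to the splitting field of $f$ over $\overline{\mathbb F}(t)$ embeds the Galois group of $f$ over $K$ in $G$, with the same action on roots. So $G$ contains an $e$-cycle.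

**Step 3: conclusion.** If $p$ is odd, $e=2$ and $G$ contains a transposition. If $p=2$, $e=3$ and $G$ contains a $3$-cycle. By Lemma 6, $G$ contains the alternating group, which is $(Q-2)$-transitive. $\square$

## 6. Counting $N$-tuples in a common fiber

We use the language of function fields in one variable over $\mathbb F_q$. The *full constant field* of such a field $L$ is the set of its elements algebraic over $\mathbb F_q$. A *place* has a residue field of finite degree over $\mathbb F_q$, called the degree of the place. For example, $\mathbb F_q(x)$ has full constant field $\mathbb F_q$, genus $0$, and $q+1$ places of degree one, namely $x=a$ for $a\in\mathbb F_q$ and $x=\infty$. Two textbook theorems are needed, for $L$ with full constant field $\mathbb F_q$.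

- *Castelnuovo's inequality* (Stichtenoth, *Algebraic Function Fields and Codes*, Thm 3.11.3). If $L=K_1K_2$ is a compositum of function fields over $\mathbb F_q$ with $[L:K_i]=n_i$ and $K_i$ of genus $g_i$, then the genus of $L$ is at most $n_1g_1+n_2g_2+(n_1-1)(n_2-1)$.
- *Hasse–Weil* (Stichtenoth, Thm 5.2.3). If $L$ has genus $g$, its number of degree-one places differs from $q+1$ by at most $2g\sqrt q$.

We also need one fact about integral closures.

**Lemma 8.** Let $A$ be an integrally closed domain with fraction field $K$, let $g\in A[X]$ be monic, and irreducible and separable over $K$, and let $y$ be a root of $g$. If $g'(y)$ is a unit of $A[y]$, then $A[y]$ is the integral closure of $A$ in $K(y)$. In particular $A[y]$ is integrally closed.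

*Proof.* Let $y=y_1,\dots,y_m$ be the roots of $g$, let $z\in K(y)$ be integral over $A$, and let $z_j$ be its image under $y\mapsto y_j$. Consider $P(X)=\sum_jz_j\,g(X)/(X-y_j)$. The coefficients of $g(X)/(X-y)$ lie in $A[y]$, so each coefficient of $P$ is the trace of an element of $K(y)$ that is integral over $A$. Since $A$ is integrally closed, $P\in A[X]$. Evaluating at $y$ gives $z\,g'(y)=P(y)\in A[y]$, so $z\in A[y]$. Conversely $A[y]$ is integral over $A$. $\square$

Let
$$T_N(q,Q)=\#\{(a_1,\dots,a_N)\in\mathbb F_q^N\text{ pairwise distinct}:\ a_1^Q-a_1^e=\dots=a_N^Q-a_N^e\}.$$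
For example $T_1=q$, and Section 3 showed $T_2=q-1$ for $p$ odd.

**Proposition 9.** Let $q=p^n$ and $Q=p^k\ge8$ with $k\ge1$. If $1\le N\le Q-2$, then $|T_N(q,Q)-q|\le6N\,Q^N\sqrt q$.

*Proof.* Write $(Q)_i=Q(Q-1)\cdots(Q-i+1)$. Let $x_1,\dots,x_N$ be distinct roots of $f$ in an algebraic closure of $\overline{\mathbb F}(t)$. Put $L_0=\mathbb F_q(t)$, and for $1\le i\le N$ let $L_i=\mathbb F_q(t,x_1,\dots,x_i)=\mathbb F_q(x_1,\dots,x_i)$; the two agree because $t=x_1^Q-x_1^e$. Put
$$f^{(i)}=f\Big/\prod_{j\le i}(X-x_j),\qquad f^{(0)}=f .$$

**Step 1: degrees and constants.** The aim is to show that the tower $L_0\subset\dots\subset L_N$ has the largest possible degrees and acquires no new constants. By Proposition 7 the orbit of $(x_1,\dots,x_i)$ under $G$ has $(Q)_i$ elements, so $[\overline{\mathbb F}L_i:\overline{\mathbb F}(t)]=(Q)_i$. On the other hand $x_{j+1}$ is a root of $f^{(j)}$, of degree $Q-j$ over $L_j$. Hence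
$$(Q)_i=[\overline{\mathbb F}L_i:\overline{\mathbb F}(t)]\le[L_i:\mathbb F_q(t)]\le(Q)_i ,$$
and equality holds throughout. It follows that $[L_{i+1}:L_i]=Q-i$ and that $f^{(i)}$ is irreducible over $L_i$ for $i<N$. If $L_i$ contained $\mathbb F_{q^s}$, then $[\overline{\mathbb F}L_i:\overline{\mathbb F}(t)]\le[L_i:\mathbb F_{q^s}(t)]=(Q)_i/s$, so $s=1$. Thus $\mathbb F_q$ is the full constant field of each $L_i$.

**Step 2: genus.** Let $g_i$ be the genus of $L_i$. Then $g_1=0$ as $L_1=\mathbb F_q(x_1)$. For $1\le i<N$ the field $L_{i+1}$ is the compositum of $L_i$, over which it has degree $Q-i$, and $\mathbb F_q(x_{i+1})$, which has genus $0$ and contains $\mathbb F_q(t)$ with index $Q$. The degree of $L_{i+1}$ over $\mathbb F_q(x_{i+1})$ is $(Q)_{i+1}/Q\le Q^i$. Castelnuovo's inequality gives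
$$g_{i+1}\le(Q-i)g_i+(Q-i-1)(Q^i-1)\le Qg_i+Q^{i+1}.$$
By induction $g_N\le(N-1)Q^N\le NQ^N$.

**Step 3: degree-one places are tuples.** Let $t_0\in\mathbb F_q^*$. We show that the degree-one places of $L_N$ above $t=t_0$ correspond to the tuples counted by $T_N$ with common value $t_0$. Let $O=\mathbb F_q[t]_{(t-t_0)}$, $B_0=O$ and $B_i=O[x_1,\dots,x_i]$, a domain with fraction field $L_i$. Dividing the monic polynomial $f$ by the $X-x_j$ shows that $f^{(i)}\in B_i[X]$, and it is monic. It is the minimal polynomial of $x_{i+1}$ over $L_i$, so by division with remainder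
$$B_{i+1}=B_i[x_{i+1}]\cong B_i[X]/(f^{(i)}). \tag{1}$$
In $B_{i+1}$ we have
$$-e\,x_{i+1}^{e-1}=f'(x_{i+1})=f^{(i)\prime}(x_{i+1})\prod_{j\le i}(x_{i+1}-x_j).$$
Also $x_{i+1}(x_{i+1}^{Q-1}-x_{i+1}^{e-1})=t$ is a unit of $O$ because $t_0\ne0$. So $x_{i+1}$ is a unit, the left side is a unit (recall $p\nmid e$), and therefore $f^{(i)\prime}(x_{i+1})$ is a unit of $B_{i+1}$. Since $O$ is integrally closed, Lemma 8 applies successively to $B_0,B_1,\dots,B_{N-1}$, and $B_N$ is the integral closure of $O$ in $L_N$.

Consequently the places of $L_N$ above $t_0$ correspond to the maximal ideals of $B_N$, with the same residue fields, and the degree-one places correspond to the $\mathbb F_q$-algebra homomorphisms $B_N\to\mathbb F_q$ (necessarily $t\mapsto t_0$, as $t-s$ is a unit of $O$ for $s\in\mathbb F_q\setminus\{t_0\}$). By (1), if a homomorphism on $B_i$ sends $x_j$ to $a_j$ for $j\le i$, its extensions to $B_{i+1}$ correspond to the roots $a_{i+1}\in\mathbb F_q$ of $(X^Q-X^e-t_0)/\prod_{j\le i}(X-a_j)$. The polynomial $X^Q-X^e-t_0$ is separable, since its derivative vanishes only at $0$ and its value there is $-t_0\ne0$. So the homomorphisms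 are exactly the $N$-tuples of distinct $a_i\in\mathbb F_q$ with $a_i^Q-a_i^e=t_0$ for all $i$.

**Step 4: adding up.** A degree-one place of $L_N$ lies above a degree-one place of $\mathbb F_q(t)$, that is, above some $t_0\in\mathbb F_q^*$ or above $0$ or $\infty$. At most $2[L_N:\mathbb F_q(t)]\le2Q^N$ places lie above $0$ and $\infty$. At most $Q^N$ tuples have common value $0$, their entries being roots of $X^Q-X^e$. By Hasse–Weil and Step 2,
$$|T_N(q,Q)-q|\le1+2NQ^N\sqrt q+3Q^N\le6NQ^N\sqrt q.\qquad\square$$

## 7. A positive proportion of large fibers

Knowing that there are about $q$ ordered $N$-tuples in common fibers does not yet tell us how many fibers contain them: all could sit in a few huge fibers. Proposition 9 for $2N$ excludes this, by the second moment method. For $N=1$ and $p$ odd this is already visible by hand. On $\mathbb F_q$ let $m_c$ be the size of the fiber over $c$. Then $\sum_cm_c=q$ and $\sum_cm_c^2=T_2+T_1=2q-1$, so by Cauchy–Schwarz at least $q^2/(2q-1)\ge q/2$ values $c$ have nonempty fiber. (In $\mathbb F_9$ there are six.)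

**Proposition 10.** Assume $(*)$. For every $N\ge1$ there is $\delta_N>0$ such that for every $d\ge1$ and every $n_1$ there is $n\ge n_1$ with $d\mid n$ and, for $q=p^n$,
$$\#\{c\in\mathbb F_q:|X_c\cap\mathbb F_q|\ge N\}\ge\delta_N\,q .$$
In particular $E_N$, computed in $M$, is infinite for every $N$.

*Proof.* **Step 1: choice of the field.** We may assume $n_1\ge1$. Apply $(*)$ with $A=8N$, the given $d$, and $B\ge n_1$ so large that $p^B\ge\max(8,\,2N+2,\,(24N)^4)$. This gives $n,k$; put $q=p^n$ and $Q=p^k$. Then $n\ge Ak>B\ge n_1$, $q\ge(24N)^4$, $Q\ge8$ and $2N\le Q-2$.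

**Step 2: moments.** For $N\le i\le2N$ we have $Q^i\le p^{2Nk}\le p^{2Nn/(8N)}=q^{1/4}$, so Proposition 9 gives
$$|T_i(q,Q)-q|\le12N\,q^{3/4}\le\frac q2 ,$$
the last step because $q^{1/4}\ge24N$. On $\mathbb F_q$ we have $\sigma(x)=x^Q$. Let $m_c=|X_c\cap\mathbb F_q|$ for $c\in\mathbb F_q$ and $(m)_i=m(m-1)\cdots(m-i+1)$. The map $x\mapsto\sigma(x)-x^e$ sends $\mathbb F_q$ to itself, so sorting tuples by their common value gives
$$\sum_{c\in\mathbb F_q}(m_c)_i=T_i(q,Q),\qquad\text{which lies between }\tfrac12q\text{ and }\tfrac32q\text{ for }N\le i\le2N .$$

**Step 3: second moment.** The product $(m)_N^2$ counts pairs of $N$-tuples, each with distinct entries from an $m$-element set. Sorting by the number $j$ of common entries (choose their positions in both tuples and a matching between the positions) gives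
$$(m)_N^2=\sum_{j=0}^N\binom Nj^2j!\,(m)_{2N-j}.$$
For $N=1$ this reads $m^2=m(m-1)+m$. Hence $\sum_c(m_c)_N^2\le C_N\,q$ with $C_N=\frac32\sum_{j=0}^N\binom Nj^2j!$. Since $(m)_N=0$ for $0\le m<N$, Cauchy–Schwarz gives
$$\Bigl(\frac q2\Bigr)^2\le T_N(q,Q)^2=\Bigl(\sum_{m_c\ge N}(m_c)_N\Bigr)^2\le\#\{c:m_c\ge N\}\cdot C_N\,q .$$
So $\delta_N=1/(4C_N)$ works. It depends on $N$ only. Since $n_1$ is arbitrary, $E_N$ is infinite. $\square$

This answers the question of Section 1: for the factorial automorphism, which satisfies $(*)$, the fibers of $\sigma(x)-x^2$ are unbounded.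

## 8. Two disjoint cofinite fibers: proof of Theorem 1

Suppose $\sigma$ is non-definable and $T$ is strongly minimal. Then $\sigma\ne F^j$ for all $j$, so by Lemma 4 all $\mathrm{Fix}_j$ are finite. By Lemma 5, after replacing $\sigma$ by $\sigma^{-1}$ if necessary, $(*)$ holds; neither non-definability nor strong minimality is affected. Apply Lemma 3 to the formula $\sigma(x)-x^e=y$. There is $N$ such that for every $c\in M$ either $|X_c|<N$ or $|M\setminus X_c|<N$. By Proposition 10 there are $c\ne c'$ in $E_N$. Then $X_c$ and $X_{c'}$ are both cofinite in the infinite set $M$, so they meet. But they are fibers of one map over different points, so they are disjoint. This contradiction proves Theorem 1. $\blacksquare$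

## 9. Exchange, SU-rank, and the formal implications of Theorem 2

Let $\mathfrak M\succ M$ be a monster model of $T$, that is, a very saturated and homogeneous one. For $B\subseteq\mathfrak M$, $\mathrm{acl}(B)$ is the union of the finite sets definable over $B$, and $\mathrm{dcl}(B)$ is the set of elements definable over $B$. Every element of $\mathbb F_{p^n}$ is a root of $x^{p^n}-x$, so $M\subseteq\mathrm{acl}(\emptyset)$.

**Definition (exchange).** $\mathrm{acl}$ satisfies exchange if $a\in\mathrm{acl}(Cb)\setminus\mathrm{acl}(C)$ implies $b\in\mathrm{acl}(Ca)$.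

In a pure algebraically closed field, $\mathrm{acl}$ is field-theoretic algebraic closure, and this is the Steinitz exchange property.

**Definition (dividing, forking).** A formula $\varphi(y,g)$ divides over $M$ if there are $k$ and a sequence $(g_i)_{i<\omega}$ of realizations of $\mathrm{tp}(g/M)$ such that $\{\varphi(y,g_i):i<\omega\}$ is $k$-inconsistent: no $k$ of these formulas (for distinct indices) have a common solution. A formula forks over $M$ if it implies a finite disjunction of formulas that divide over $M$. So the forking formulas form an ideal. A type forks if it contains a forking formula; $a$ is independent from $B$ over $M$ if $\mathrm{tp}(a/MB)$ does not fork over $M$. The same definitions apply over any base set.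

For example, if $g\notin M$, the formula $y=g$ divides over $M$: take distinct realizations $g_i$ of $\mathrm{tp}(g/M)$, and $k=2$.

**Definition (SU-rank).** $SU(p)\ge0$ for every type $p$; $SU(p)\ge\alpha+1$ if $p$ has a forking extension $p'$ with $SU(p')\ge\alpha$; at limit ordinals take all smaller ordinals. We write $SU(a/B)$ for $SU(\mathrm{tp}(a/B))$. A theory is supersimple of finite SU-rank if it is supersimple and some natural number bounds the SU-ranks of all types of single elements.

In $ACF_p$, for example, $SU(a/B)$ is the transcendence degree of the tuple $a$ over the field generated by $B$. We use the following standard facts about simple theories (Wagner, *Simple Theories*). Forking equals dividing; independence is symmetric; types have non-forking extensions. $SU(a/B)=0$ if and only if $a\in\mathrm{acl}(B)$. $SU$ is invariant under interdefinability over the base, does not increase when the base grows, and is preserved under non-forking extension. For finite ranks,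
$$SU(ab/B)=SU(a/Bb)+SU(b/B). \tag{2}$$
When single elements have finite rank, so do finite tuples.

**The formal implications.** (i)⇒(ii) was noted in Section 2.

(ii)⇒(iii). Suppose $\sigma$ is definable in the field $M$ with parameters $b$. Given a formula $\varphi(x,y)$ of the language of $T$, replacing $\sigma$ by its definition turns it into a field formula $\varphi^*(x,y,b)$ with the same meaning in $M$. Since $ACF_p$ is strongly minimal, the compactness argument of Lemma 3, with $y$ a tuple, gives $N$ such that for all $c$ in $M$ one of $\varphi(M,c)$, $\neg\varphi(M,c)$ has fewer than $N$ elements. For each $\varphi$ this is a sentence of $T$, so it holds in all models, and $T$ is strongly minimal.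

(iii)⇒(iv) and (iii)⇒(v) are standard: in a strongly minimal theory $\mathrm{acl}$ satisfies exchange, and the theory is superstable with types of single elements of $U$-rank at most $1$, where $U=SU$.

It remains to prove (iv)⇒(i) and (v)⇒(i). So *assume from now on that $\sigma\ne F^j$ for all $j\in\mathbb Z$*. We show that exchange fails and that $T$ is not supersimple of finite SU-rank.

## 10. One element that codes too much

**Case A: some $L=\mathrm{Fix}_j$ is infinite.** In this case one element can code arbitrarily many independent ones. By assumption $L\ne M$. The extension $M/L$ is Galois, and $\mathrm{Gal}(M/L)$ is a nontrivial closed subgroup of $\hat{\mathbb Z}=\prod_\ell\mathbb Z_\ell$, which is torsion-free. So it is infinite, and $[M:L]=\infty$. Hence for each $m$ there are $a_1,\dots,a_m\in M$ linearly independent over $L$, which means that $(u_1,\dots,u_m)\mapsto\sum a_iu_i$ is injective on $L^m$. This is a first-order property of $(a_1,\dots,a_m)$, so the map is injective on $L(\mathfrak M)^m$ too.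

*Exchange fails.* Take $m=2$. The definable set $L(\mathfrak M)$ is infinite, so by saturation there are $u\in L(\mathfrak M)\setminus\mathrm{acl}(\emptyset)$ and $v\in L(\mathfrak M)\setminus\mathrm{acl}(u)$. Put $w=a_1u+a_2v$. Then $u,v\in\mathrm{dcl}(w,a_1,a_2)\subseteq\mathrm{acl}(w)$, as $a_1,a_2\in M\subseteq\mathrm{acl}(\emptyset)$. Since $u\in\mathrm{acl}(w)\setminus\mathrm{acl}(\emptyset)$, exchange would give $w\in\mathrm{acl}(u)$, hence $v\in\mathrm{acl}(w)\subseteq\mathrm{acl}(u)$, a contradiction.

*SU-rank is not finite.* Suppose $T$ is supersimple of finite SU-rank. Take $u_1\in L(\mathfrak M)\setminus M$, so $u_1\notin M=\mathrm{acl}(M)$ and $SU(u_1/M)\ge1$. Let $u_1,\dots,u_m$ be independent realizations of $\mathrm{tp}(u_1/M)$; they all lie in $L(\mathfrak M)$. The element $w=\sum a_iu_i$ is interdefinable with $(u_1,\dots,u_m)$ over $M$. By (2) and independence, $SU(w/M)=\sum_iSU(u_i/M)\ge m$. Since $m$ is arbitrary, no natural number bounds the ranks of single elements, a contradiction.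

**Case B: all $\mathrm{Fix}_j$ are finite.** By Lemma 5, after replacing $\sigma$ by $\sigma^{-1}$ if needed (the properties in question do not change), $(*)$ holds, and so does the conclusion of Proposition 10. Here the codes are $x\in X_c$: the element $x$ determines $c=\sigma(x)-x^e$, but not conversely when $X_c$ is infinite.

*Exchange fails.* The $\emptyset$-definable sets $E_N$ are infinite and decrease with $N$. By compactness there is $c\in\mathfrak M\setminus\mathrm{acl}(\emptyset)$ with $c\in E_N(\mathfrak M)$ for all $N$, that is, with $X_c$ (computed in $\mathfrak M$) infinite. By saturation choose $x\in X_c\setminus\mathrm{acl}(c)$. Then $c\in\mathrm{acl}(x)\setminus\mathrm{acl}(\emptyset)$, so exchange would give $x\in\mathrm{acl}(c)$, a contradiction.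

*SU-rank is not finite.* Suppose $T$ is supersimple of finite SU-rank, and let $r<\omega$ be the maximum of $SU(a/M)$ over single elements $a\in\mathfrak M$. We would like to find $c$ of maximal rank $r$ with $X_c$ infinite, for then $x\in X_c\setminus\mathrm{acl}(Mc)$ has rank above $r$. The argument for exchange only gives $c\notin\mathrm{acl}(\emptyset)$. To reach rank $r$ we use that $E_N$ is not just infinite, but occupies a positive proportion of arbitrarily large finite fields containing any prescribed finite set of elements of $M$.

**Lemma 11.** Under these assumptions there is $c\in\bigcap_NE_N(\mathfrak M)$ with $SU(c/M)=r$.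

*Proof.* Suppose not. Fix $g\in\mathfrak M$ with $SU(g/M)=r$, and let $\varphi_N(y,g)$ be the formula $y-g\in E_N$.

**Step 1: some $\varphi_N(y,g)$ forks over $M$.** Suppose none does. The $\varphi_N$ decrease with $N$ and the formulas over $Mg$ that fork over $M$ form an ideal, so by compactness the set consisting of all $\varphi_N(y,g)$ and the negations of all formulas over $Mg$ that fork over $M$ is consistent. Let $y$ realize it: $y$ satisfies every $\varphi_N(y,g)$ and is independent from $g$ over $M$. Put $c=y-g\in\bigcap_NE_N(\mathfrak M)$. Over $My$ the elements $c$ and $g$ are interdefinable, and by symmetry $g$ is independent from $y$ over $M$. So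
$$SU(c/M)\ge SU(c/My)=SU(g/My)=SU(g/M)=r .$$
As $r$ is the maximum, $SU(c/M)=r$, contrary to our supposition.

**Step 2: forking produces many nearly disjoint translates in $M$.** By Step 1 and since forking equals dividing, some $\varphi_N(y,g)$ divides over $M$. So there are $k$ and $(g_i)_{i<\omega}$ in $\mathfrak M$ such that any $k$ of the sets $E_N+g_i$, for distinct indices, have empty intersection. Let $m\ge1$. The existence of $g_1,\dots,g_m$ such that any $k$ of the sets $E_N+g_1,\dots,E_N+g_m$ have empty intersection is expressed by a first-order sentence without parameters, true in $\mathfrak M$, hence in $M$. So there are such $g_1,\dots,g_m$ in $M$, say in $\mathbb F_{p^d}$.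

**Step 3: counting.** Let $d\mid n$ and $q=p^n$. Then $g_1,\dots,g_m\in\mathbb F_q$, translation by $g_i$ maps $\mathbb F_q$ onto itself, and each element of $\mathbb F_q$ lies in at most $k-1$ of the sets $E_N+g_i$. Therefore
$$m\,|E_N\cap\mathbb F_q|=\sum_{i=1}^m|(E_N+g_i)\cap\mathbb F_q|\le(k-1)\,q .$$
By Proposition 10 there is $n$ with $d\mid n$ and $|E_N\cap\mathbb F_q|\ge\delta_Nq$. The number $\delta_N$ depends on neither $m$ nor $d$, and $k$ does not depend on $m$. Taking $m>(k-1)/\delta_N$ in Step 2 gives a contradiction. $\square$

Now take $c$ as in Lemma 11. The set $X_c$ is infinite, so there is $x\in X_c\setminus\mathrm{acl}(Mc)$, and $SU(x/Mc)\ge1$. As $c=\sigma(x)-x^e\in\mathrm{dcl}(x)$, (2) gives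
$$SU(x/M)=SU(xc/M)=SU(x/Mc)+SU(c/M)\ge1+r ,$$
contradicting the choice of $r$. This proves (iv)⇒(i) and (v)⇒(i), so the five conditions are equivalent.

For the last sentence of Theorem 2, let $\sigma$ be non-definable, so that (v) fails. Finite Morley rank implies superstability with finite $U$-rank. A superstable theory is supersimple, and in a stable theory $SU=U$, so superstability with finite $U$-rank implies (v). Hence both fail. $\blacksquare$

## 11. Models of ACFA on $\mathbb F_p^{\mathrm{alg}}$: "finite" cannot be dropped in (v)

A field $K$ with automorphism $\sigma$ is a model of ACFA if $K$ is algebraically closed and the following holds for all irreducible affine varieties $U$ and $V\subseteq U\times\sigma(U)$ over $K$ such that $V$ projects dominantly to both factors, and for every proper closed $W\subsetneq V$: there is a point $a$ with $(a,\sigma a)\in V\setminus W$. Two examples with $U=\mathbb A^1$: taking $V=\mathbb A^2$ and $W$ the diagonal gives $a$ with $\sigma(a)\ne a$; taking $V$ the diagonal and $W$ any finite subset of it shows that $\sigma$ has infinitely many fixed points. Models of ACFA have supersimple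 theory, in which the generic $1$-type has SU-rank $\omega$ (Chatzidakis–Hrushovski, Trans. AMS 351 (1999)).

**Proposition 12.** There are non-definable $\sigma$ for which $(M,\sigma)\models ACFA$. In fact $(M,\sigma)\models ACFA$ for comeager many $\sigma\in\mathrm{Gal}(M/\mathbb F_p)\cong\hat{\mathbb Z}$, and all such $\sigma$ are non-definable. So "finite SU-rank" in Theorem 2(v) cannot be weakened to "supersimple".

The proof uses Hrushovski's theorem in the following form (Varshavsky, J. Algebraic Geom. 27 (2018), 1–20): if $C$ and $X$ are irreducible of finite type over the algebraic closure of $\mathbb F_q$, $X$ is defined over $\mathbb F_q$, and $C\to X\times X$ has both components dominant, then for all large $s$ some point of $C$ is mapped into the graph of $\mathrm{Fr}_{q^s}$.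

*Proof.* **Step 1: countably many conditions.** For a variety $U$ over $\mathbb F_{p^m}$, $\sigma(U)$ depends only on the exponent of $\sigma$ modulo $m$; write $\sigma\equiv k\bmod m$ if $\sigma=F^k$ on $\mathbb F_{p^m}$, and then $\sigma(U)=U^{F^k}$. An instance of the axiom is given by $m$, $k_0$ modulo $m$, and $U$, $V\subseteq U\times U^{F^{k_0}}$, $W\subsetneq V$ as above, all defined over $\mathbb F_{p^m}$. There are countably many such data. For each, let $S$ be the set of $\sigma$ such that either $\sigma\not\equiv k_0\bmod m$ or there is $a$ with $(a,\sigma a)\in V\setminus W$. Then $(M,\sigma)\models ACFA$ exactly when $\sigma$ lies in all the sets $S$. By Baire's theorem, applied to the compact group $\hat{\mathbb Z}$, it suffices that each $S$ is open and dense.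

**Step 2: $S$ is open.** The first condition is open and closed. If $a$ is a witness for the second, its coordinates lie in a finite field, and every $\sigma'$ that agrees with $\sigma$ on this field has the same witness.

**Step 3: $S$ is dense.** Let a basic open set $\{\sigma:\sigma\equiv k_1\bmod m'\}$ be given. Shrinking it, we may assume $m\mid m'$. If $k_1\not\equiv k_0\bmod m$, it is contained in $S$. Otherwise choose the representative $k_1\ge0$ and put $X=U^{F^{k_0}}=U^{F^{k_1}}$, which is defined over $\mathbb F_{p^{m'}}$. Let $C=V\setminus W$, a nonempty open subset of $V$, hence irreducible and dense in $V$, with the map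
$$(F^{k_1}\circ\mathrm{pr}_1,\ \mathrm{pr}_2):C\to X\times X .$$
Both components are dominant, because the projections of $V$ are dominant and $F^{k_1}:U\to X$ is bijective on points. By Hrushovski's theorem with $q=p^{m'}$, for all large $s$ there is a point $(a,b)\in C$ with $b=F^{m's}(F^{k_1}(a))$, that is, $(a,F^{k_1+m's}a)\in V\setminus W$. So $\sigma=F^{k_1+m's}$ lies in $S$ and in the given basic open set.

**Step 4: non-definability.** Let $(M,\sigma)\models ACFA$. By the two examples above, $\sigma\ne\mathrm{id}$ and $\sigma$ has infinitely many fixed points. But for $j\ne0$ the automorphism $F^j$ fixes only the elements of $\mathbb F_{p^{|j|}}$. So $\sigma\ne F^j$ for all $j\in\mathbb Z$, and by Theorem 2 it is non-definable. Its theory is supersimple by the cited result, while (i) fails. $\square$
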